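\title{Free spaces over infinite-dimensional Banach spaces are not Hilbert--Schmidt spaces}

\begin{abstract}
A Banach space $Z$ is a Hilbert--Schmidt space if every operator between Hilbert spaces that factors over $Z$ is a Hilbert--Schmidt operator. We show that this property does not pass from a Banach space $X$ to its Lipschitz free space $\mathcal{F}(X)$. For every infinite-dimensional real Banach space $X$, every $n$ and every $\varepsilon\in(0,1)$, the identity of $\ell_2^n$ factors over $\mathcal{F}(X)$ with constant $1+\varepsilon$, so $\mathcal{F}(X)$ is never a Hilbert--Schmidt space, while $X=c_0$ is one. The proof combines an even Lipschitz map that is linear on a cone with averaging by invariant means, Dvoretzky's theorem and local reflexivity. The same construction shows that the dual of every separable Banach space is isomorphic to a complemented subspace of $\mathrm{Lip}_0(\ell_1)$.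
\end{abstract}

\section{Introduction}

All spaces in this paper are real. Let $X$ be a Banach space, regarded as a metric space with base point $0$. The Lipschitz functions $f:X\to\mathbb{R}$ with $f(0)=0$ form a Banach space $\mathrm{Lip}_0(X)$ under the norm
\[
\mathrm{Lip}(f)=\sup_{x\neq y}\frac{|f(x)-f(y)|}{\|x-y\|}.
\]
Each $x\in X$ gives a functional $\delta_x\in\mathrm{Lip}_0(X)^*$, $\delta_x(f)=f(x)$, and the \emph{(Lipschitz) free space} $\mathcal{F}(X)$ is the closed linear span of $\{\delta_x:x\in X\}$ in $\mathrm{Lip}_0(X)^*$. Its purpose is to turn nonlinear maps into linear ones: Lipschitz maps from $X$ to a Banach space $E$ that fix $0$ correspond exactly to bounded operators from $\mathcal{F}(X)$ to $E$ (Lemma~\ref{lem:linearize}). The definition uses only the metric of $X$, so it is natural to ask how much of the linear structure of $X$ survives in $\mathcal{F}(X)$.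

An operator $T:H_1\to H_2$ between Hilbert spaces \emph{factors over} a Banach space $Z$ if $T=BA$ with bounded operators $A:H_1\to Z$ and $B:Z\to H_2$. It is a \emph{Hilbert--Schmidt operator} if $\|T\|_{HS}^2=\sum_i|Te_i|^2<\infty$ for an orthonormal basis $(e_i)$ of $H_1$; we write $|\cdot|$ for Hilbert space norms. The space $Z$ is a \emph{Hilbert--Schmidt space} if every operator between Hilbert spaces that factors over $Z$ is a Hilbert--Schmidt operator. The property says that Euclidean structure cannot pass through $Z$ in many dimensions at once. To quantify this, put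
\[
\kappa_n(Z)=\sup\bigl\{\|BA\|_{HS}:\ A:\ell_2^n\to Z,\ B:Z\to\ell_2^n,\ \|A\|\le1,\ \|B\|\le1\bigr\}.
\]
An operator of norm at most $1$ on $\ell_2^n$ sends each of $n$ basis vectors into the unit ball, so $\kappa_n(Z)\le\sqrt n$ for every $Z$. Equality holds for an infinite-dimensional Hilbert space, which is not a Hilbert--Schmidt space because its identity factors over it. At the other extreme, finite-dimensional spaces are Hilbert--Schmidt spaces, since operators of finite rank are Hilbert--Schmidt, and so are $c_0$ and $L_1(\mathbb{R})$, for which $\kappa_n\le\sqrt{\pi/2}$ for all $n$ (Section~\ref{sec:HS}). As recalled in \cite{Cushing}, $Z$ is a Hilbert--Schmidt space if and only if every bounded operator from $Z$ into $\ell_2$ extends to a bounded operator on any Banach space containing $Z$; we shall not use this characterization.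

It is asked in \cite{Cushing} to what extent the Banach space properties of $X$ carry over to $\mathcal{F}(X)$, and in particular:

\begin{quote}
\emph{If $X$ is a Hilbert--Schmidt space, is $\mathcal{F}(X)$ a Hilbert--Schmidt space?}
\end{quote}

Two observations suggest a positive answer. In the simplest case $X=\mathbb{R}$ the free space is $L_1(\mathbb{R})$, which has the property. And if an operator $B:\mathcal{F}(X)\to H_2$ comes from a \emph{linear} map $X\to H_2$, then $BA$ factors over $X$ itself, so it is Hilbert--Schmidt when $X$ is a Hilbert--Schmidt space. The answer is nevertheless negative, because nonlinear Lipschitz maps give much more room.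

\begin{theorem}\label{thm:A}
Let $X$ be an infinite-dimensional real Banach space. For all $n\in\mathbb{N}$ and $\varepsilon\in(0,1)$ there are bounded operators $A:\ell_2^n\to\mathcal{F}(X)$ and $B:\mathcal{F}(X)\to\ell_2^n$ with $BA=\mathrm{id}_{\ell_2^n}$ and $\|A\|\,\|B\|\le1+\varepsilon$. Consequently $\mathcal{F}(X)$ is not a Hilbert--Schmidt space.
\end{theorem}

In other words, if $\mathcal{F}(X)$ is a Hilbert--Schmidt space then $\dim X<\infty$, and no infinite-dimensional Hilbert--Schmidt space passes the property on to its free space. It remains to exhibit one such space. The first assertion of the next theorem is classical; we include a short proof.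

\begin{theorem}\label{thm:B}
The space $c_0$ is a Hilbert--Schmidt space. Hence $X=c_0$ is a Hilbert--Schmidt space whose free space is not one, and the answer to the question is negative.
\end{theorem}

The method gives the following complements.

\begin{theorem}\label{thm:C}
Let $X$ be a real Banach space.
\begin{enumerate}
\item[(a)] If $\dim X=\infty$, then $\kappa_n(\mathcal{F}(X))=\sqrt n$ for every $n$. This is the largest value possible for any Banach space, and the same value as for an infinite-dimensional Hilbert space.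
\item[(b)] If $\dim X\le1$, then $\mathcal{F}(X)$ is a Hilbert--Schmidt space.
\item[(c)] There is $N\in\{1,2,\dots\}\cup\{\infty\}$, independent of $X$, such that $\mathcal{F}(X)$ is a Hilbert--Schmidt space if and only if $\dim X<\infty$ and $\dim X\le N$.
\item[(d)] For every separable Banach space $W$, the dual $W^*$ is isomorphic to a complemented subspace of $\mathrm{Lip}_0(\ell_1)=\mathcal{F}(\ell_1)^*$. In particular $\ell_2$ is.
\end{enumerate}
\end{theorem}

We do not determine $N$; that is, we do not decide whether $\mathcal{F}(\mathbb{R}^n)$ is a Hilbert--Schmidt space for finite $n\ge2$.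

Sections~\ref{sec:HS} and~\ref{sec:free} treat the two notions separately and prove that $c_0$ and $\mathcal{F}(\mathbb{R})$ are Hilbert--Schmidt spaces. Sections~\ref{sec:average}--\ref{sec:main} build a factorization of the identity of $\ell_2^n$ over the dual space $\mathrm{Lip}_0(X)$, and Section~\ref{sec:proofA} transfers it to $\mathcal{F}(X)$.

\section{Hilbert--Schmidt spaces}\label{sec:HS}

Let $T:H_1\to H_2$, and let $(e_i)$ and $(f_j)$ be orthonormal bases of $H_1$ and $H_2$. Parseval's identity gives $\sum_i|Te_i|^2=\sum_{i,j}\langle Te_i,f_j\rangle^2=\sum_j|T^*f_j|^2$, so $\|T\|_{HS}$ does not depend on the basis and $\|T^*\|_{HS}=\|T\|_{HS}$. We also use a semicontinuity property: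
\begin{equation}\label{eq:lsc}
\text{if }T_kh\to Th\text{ for all }h\in H_1,\text{ then }\|T\|_{HS}\le\sup_k\|T_k\|_{HS},
\end{equation}
because $\sum_{i\in F}|Te_i|^2=\lim_k\sum_{i\in F}|T_ke_i|^2$ for every finite set $F$ of indices.

\begin{lemma}\label{lem:HS}
Let $Y$ and $Z$ be Banach spaces.
\begin{enumerate}
\item[(i)] If $\mathrm{id}_Y=ba$ with bounded operators $a:Y\to Z$ and $b:Z\to Y$, and $Z$ is a Hilbert--Schmidt space, then so is $Y$.
\item[(ii)] Suppose there is $C<\infty$ such that for every $n$ there are operators $A:\ell_2^n\to Z$ and $B:Z\to\ell_2^n$ with $BA=\mathrm{id}$ and $\|A\|\,\|B\|\le C$. Then $Z$ is not a Hilbert--Schmidt space.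
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $T=BA$ factors over $Y$, then $T=(Bb)(aA)$ factors over $Z$.

(ii) We add up the finite-dimensional factorizations with summable weights, in dimensions that grow fast enough to beat the weights. Let $n_k=64^k$ for $k\ge1$. Replacing $(A,B)$ by $(tA,t^{-1}B)$ with a suitable $t>0$, we obtain $A_k:\ell_2^{n_k}\to Z$ and $B_k:Z\to\ell_2^{n_k}$ with $B_kA_k=\mathrm{id}$ and $\|A_k\|=\|B_k\|\le\sqrt C$. Let $H$ be the Hilbert sum of the spaces $\ell_2^{n_k}$, with coordinate projections $\pi_k$ and injections $\iota_k$, and put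
\[
A=\sum_k2^{-k}A_k\pi_k:H\to Z,\qquad B=\sum_k2^{-k}\iota_kB_k:Z\to H .
\]
Both series converge in norm. We know nothing about the cross terms $B_jA_k$ with $j\neq k$, but they disappear on the diagonal blocks: $A\iota_k=2^{-k}A_k$ and $\pi_kB=2^{-k}B_k$, so $\pi_kBA\iota_k=4^{-k}\,\mathrm{id}$. Take the orthonormal basis of $H$ formed by the unit vector bases of the blocks and keep only the $k$-th block. This gives $\|BA\|_{HS}^2\ge16^{-k}n_k=4^k$ for every $k$, so $BA$ is not Hilbert--Schmidt.
\end{proof}

Now consider $c_0$. An operator $B$ on $c_0$ is controlled only on vectors of bounded supremum norm, such as finite sums $\sum\pm e_n$. The idea is to bound $\|BA\|_{HS}^2$ by an average of $|B\sum\pm e_n|^2$ over random signs whose correlations are modeled on $A$.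

\begin{proposition}\label{prop:c0}
If $A:H_1\to c_0$ and $B:c_0\to H_2$ are bounded, then $\|BA\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$. The same inequality holds with $L_1(\mathbb{R})$ in place of $c_0$. In particular $c_0$ and $L_1(\mathbb{R})$ are Hilbert--Schmidt spaces.
\end{proposition}

\begin{proof}
Assume $\|A\|,\|B\|\le1$. Let $(u_n)$ be the unit vector basis of $c_0$. The $n$-th coordinate of $Ah$ is $\langle h,a_n\rangle$ for some $a_n\in H_1$ with $|a_n|\le1$. Put $b_n=Bu_n$ and $T_Nh=\sum_{n\le N}\langle h,a_n\rangle b_n$. Since $Ah=\sum_n\langle h,a_n\rangle u_n$ in $c_0$, we have $T_Nh\to BAh$, and by \eqref{eq:lsc} it suffices to prove $\|T_N\|_{HS}^2\le\pi/2$. With $\alpha_{nm}=\langle a_n,a_m\rangle$ and $\beta_{nm}=\langle b_n,b_m\rangle$, Parseval's identity gives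
\[
\|T_N\|_{HS}^2=\sum_{n,m\le N}\beta_{nm}\sum_i\langle e_i,a_n\rangle\langle e_i,a_m\rangle=\sum_{n,m\le N}\alpha_{nm}\beta_{nm}.
\]

\emph{Reduction to unit vectors.} In $E=\operatorname{span}(a_1,\dots,a_N)\oplus_2\ell_2^N$ let $a_n'=\bigl(a_n,(1-|a_n|^2)^{1/2}v_n\bigr)$, where $(v_n)$ is the unit vector basis of $\ell_2^N$. These are unit vectors, and their Gram matrix $\alpha'$ differs from $\alpha$ only by the nonnegative diagonal entries $1-|a_n|^2$. As $\beta_{nn}\ge0$, we get $\sum\alpha_{nm}\beta_{nm}\le\sum\alpha'_{nm}\beta_{nm}$.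

\emph{The signs.} Let $g$ be a standard Gaussian vector in $E$ and $\sigma_n=\operatorname{sgn}\langle g,a_n'\rangle$. If the angle between $a'_n$ and $a'_m$ is $\theta\in[0,\pi]$, then the projection of $g$ onto a plane containing both has a uniformly distributed direction, so $\sigma_n\neq\sigma_m$ with probability $\theta/\pi$. Hence
\[
\mathbb{E}\,\sigma_n\sigma_m=1-\frac{2\theta}{\pi}=\frac2\pi\arcsin(\cos\theta)=\frac2\pi\arcsin\alpha'_{nm}.
\]

\emph{Comparison of $t$ with $\arcsin t$.} We have $\arcsin t-t=\sum_{k\ge1}c_kt^{2k+1}$ with $c_k\ge0$, and the series converges on $[-1,1]$. By the Schur product theorem, the entrywise product of positive semidefinite matrices is positive semidefinite. So each matrix $\bigl((\alpha'_{nm})^{2k+1}\bigr)$ is positive semidefinite, and so is $D=(\arcsin\alpha'_{nm}-\alpha'_{nm})$. The entrywise product of $D$ with the Gram matrix $\beta$ is again positive semidefinite, so the sum of its entries is nonnegative. Therefore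
\[
\sum\alpha'_{nm}\beta_{nm}\le\sum\arcsin(\alpha'_{nm})\,\beta_{nm}
=\frac\pi2\,\mathbb{E}\sum\sigma_n\sigma_m\langle b_n,b_m\rangle
=\frac\pi2\,\mathbb{E}\Bigl|B\sum_{n\le N}\sigma_nu_n\Bigr|^2\le\frac\pi2 ,
\]
since $\|\sum_{n\le N}\sigma_nu_n\|_{c_0}\le1$. This proves the inequality for $c_0$.

\emph{The spaces $\ell_\infty^m$ and $\ell_1^m$.} The inequality holds for $\ell_\infty^m$, whose identity factors over $c_0$ through the coordinate inclusion and projection, both of norm one. If $A:H_1\to\ell_1^m$ and $B:\ell_1^m\to H_2$, then $(BA)^*=A^*B^*$ passes through $\ell_\infty^m$, so $\|BA\|_{HS}=\|A^*B^*\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$.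

\emph{The space $L_1(\mathbb{R})$.} Let $E_k$ replace a function by its average on each dyadic interval of length $2^{-k}$ contained in $[-k,k]$, and by $0$ outside $[-k,k]$. Then $\|E_k\|\le1$, and the range of $E_k$, spanned by disjointly supported functions, is isometric to some $\ell_1^m$. Also $E_k\varphi\to\varphi$ for all $\varphi\in L_1(\mathbb{R})$, because $E_k\varphi=\varphi$ for large $k$ when $\varphi$ belongs to the dense span of indicators of dyadic intervals. Thus $\|BE_kA\|_{HS}\le\sqrt{\pi/2}\,\|A\|\,\|B\|$ and $BE_kAh\to BAh$, and \eqref{eq:lsc} concludes.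
\end{proof}

This is the first assertion of Theorem~\ref{thm:B}; the second then follows from Theorem~\ref{thm:A}.

\section{Duality and linearization}\label{sec:free}

From the definition of the norm of $\mathrm{Lip}_0(X)^*$ we have $\delta_0=0$ and $\|\delta_x-\delta_y\|\le\|x-y\|$.

\begin{lemma}\label{lem:dual}
The pairing $\langle f,\mu\rangle=\mu(f)$ identifies $\mathrm{Lip}_0(X)$ isometrically with $\mathcal{F}(X)^*$.
\end{lemma}

\begin{proof}
A function $f$ defines the functional $\mu\mapsto\mu(f)$ on $\mathcal{F}(X)$, of norm at most $\mathrm{Lip}(f)$. Conversely, for $\varphi\in\mathcal{F}(X)^*$ the function $f(x)=\varphi(\delta_x)$ satisfies $f(0)=0$ and $|f(x)-f(y)|\le\|\varphi\|\,\|x-y\|$, and the functional that it defines agrees with $\varphi$ on every $\delta_x$, hence everywhere. The two constructions are mutually inverse and neither increases the norm.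
\end{proof}

\begin{lemma}\label{lem:linearize}
Let $E$ be a Banach space and $F:X\to E$ a Lipschitz map with $F(0)=0$. There is a unique bounded operator $\widehat F:\mathcal{F}(X)\to E$ with $\widehat F\delta_x=F(x)$ for all $x$. Moreover $\|\widehat F\|=\mathrm{Lip}(F)$, and $\widehat F^{\,*}h=h\circ F$ for $h\in E^*$. Every bounded operator $B:\mathcal{F}(X)\to E$ arises in this way, from $F(x)=B\delta_x$.
\end{lemma}

\begin{proof}
For $\mu=\sum a_i\delta_{x_i}$ and $h\in E^*$ we have $h\bigl(\sum a_iF(x_i)\bigr)=\mu(h\circ F)\le\|\mu\|\,\|h\|\,\mathrm{Lip}(F)$. So $\|\sum a_iF(x_i)\|\le\mathrm{Lip}(F)\|\mu\|$, and $\widehat F$ is well defined on the span of the $\delta_x$, extends uniquely by density, and has the stated adjoint. For any bounded $B$ we have $\|B\delta_x-B\delta_y\|\le\|B\|\,\|x-y\|$; this gives the last assertion and $\mathrm{Lip}(F)\le\|\widehat F\|$.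
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
We have $\mathcal{F}(\{0\})=\{0\}$, and a one-dimensional space is isometric to $\mathbb{R}$. Let $\chi_x=\operatorname{sgn}(x)\mathbf{1}_{[\min(0,x),\max(0,x)]}\in L_1(\mathbb{R})$. The map $f\mapsto f'$ is an isometry of $\mathrm{Lip}_0(\mathbb{R})$ onto $L_\infty(\mathbb{R})$, and $f(x)=\int f'\chi_x$. Hence
\[
\Bigl\|\sum a_i\delta_{x_i}\Bigr\|=\sup_{\mathrm{Lip}(f)\le1}\sum a_if(x_i)=\sup_{\|\psi\|_\infty\le1}\int\psi\sum a_i\chi_{x_i}=\Bigl\|\sum a_i\chi_{x_i}\Bigr\|_1 .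
\]
Since $\chi_x-\chi_y=\mathbf{1}_{[y,x]}$ almost everywhere for $y<x$, the $\chi_x$ span the step functions, which are dense. So $\delta_x\mapsto\chi_x$ extends to an isometry of $\mathcal{F}(\mathbb{R})$ onto $L_1(\mathbb{R})$, and Proposition~\ref{prop:c0} applies.
\end{proof}

The two lemmas tell us what a factorization $\mathrm{id}_{\ell_2^n}=BA$ over $\mathcal{F}(X)$ looks like. The operator $B$ is $\widehat F$ for a Lipschitz map $F:X\to\ell_2^n$, and after taking adjoints, $A^*$ is a left inverse of the operator $J:h\mapsto h\circ F$ from $\ell_2^n$ to $\mathrm{Lip}_0(X)$. So we look for a Lipschitz map $F$ and a rule $P$ which assigns to \emph{every} $f\in\mathrm{Lip}_0(X)$, linearly and without increasing the norm, a vector of $\ell_2^n$, and which returns $h$ when $f=h\circ F$.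

A linear $F$ cannot work in general. Let $\beta=\widehat{\mathrm{id}_X}:\mathcal{F}(X)\to X$, so $\|\beta\|\le1$. If $F$ is linear, then $B=F\beta$ and $\|B\|=\|F\|$, and $\mathrm{id}=F(\beta A)$ factors over $X$. For $X=c_0$, Proposition~\ref{prop:c0} forces $\|A\|\,\|B\|\ge\sqrt{2n/\pi}$. The next section locates the obstruction and shows that it is invisible to even functions.

\section{Averaging increments}\label{sec:average}

Let $\Gamma$ be an abelian group and $\ell_\infty(\Gamma)$ the space of all bounded real functions on it; no topology on $\Gamma$ is used. A \emph{mean} is a linear functional $M$ on $\ell_\infty(\Gamma)$ with $M(\mathbf{1})=1$ and $M(\varphi)\ge0$ for $\varphi\ge0$; then $|M(\varphi)|\le\sup|\varphi|$. We write $M_\gamma[\varphi(\gamma)]$ to display the variable. The mean is \emph{invariant} if $M_\gamma[\varphi(\gamma+\gamma_0)]=M_\gamma[\varphi(\gamma)]$ for all $\gamma_0$, and \emph{symmetric} if $M_\gamma[\varphi(-\gamma)]=M_\gamma[\varphi(\gamma)]$. Every abelian group has an invariant mean (von Neumann, Day).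 If $M$ is one, then $\varphi\mapsto\frac12\bigl(M_\gamma[\varphi(\gamma)]+M_\gamma[\varphi(-\gamma)]\bigr)$ is a symmetric mean, and it is invariant because in the second term a translation by $\gamma_0$ becomes a translation by $-\gamma_0$.

A Lipschitz function is usually unbounded and cannot be averaged, but its increments can.

\begin{lemma}\label{lem:average}
Let $K$ be a linear subspace of a Banach space $Y$ and $M$ a symmetric invariant mean on the additive group $K$. For $f\in\mathrm{Lip}_0(Y)$ put
\[
(\Phi_Kf)(y)=M_k\bigl[f(y+k)-f(k)\bigr]\qquad(y\in Y).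
\]
\begin{enumerate}
\item[(i)] $\Phi_K$ is a linear operator of norm at most $1$ on $\mathrm{Lip}_0(Y)$.
\item[(ii)] $(\Phi_Kf)(y+k_0)=(\Phi_Kf)(y)+(\Phi_Kf)(k_0)$ for $y\in Y$, $k_0\in K$.
\item[(iii)] If $f$ is even, that is $f(-y)=f(y)$, then $\Phi_Kf$ is constant on each coset $y+K$.
\item[(iv)] If $K=Y$, then $\Phi_Yf\in Y^*$, and $\Phi_Yh=h$ for $h\in Y^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\Phi=\Phi_Kf$. (i) The function in brackets is bounded by $\mathrm{Lip}(f)\|y\|$, so $\Phi$ is defined and $\Phi(0)=0$. It is linear in $f$, and $\Phi(y)-\Phi(y')=M_k[f(y+k)-f(y'+k)]$ is bounded by $\mathrm{Lip}(f)\|y-y'\|$.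

(ii) Split the increment at $k_0+k$ and use invariance in the first term:
\[
\Phi(y+k_0)=M_k\bigl[f(y+k_0+k)-f(k_0+k)\bigr]+M_k\bigl[f(k_0+k)-f(k)\bigr]=\Phi(y)+\Phi(k_0).
\]

(iii) By symmetry of $M$ and then evenness of $f$,
\[
\Phi(-k_0)=M_k\bigl[f(-k_0-k)-f(-k)\bigr]=M_k\bigl[f(k_0+k)-f(k)\bigr]=\Phi(k_0).
\]
By (ii), $0=\Phi(0)=\Phi(k_0)+\Phi(-k_0)=2\Phi(k_0)$. So $\Phi$ vanishes on $K$, and (ii) gives $\Phi(y+k_0)=\Phi(y)$.

(iv) By (ii) $\Phi$ is additive, hence $\mathbb{Q}$-linear, and it is continuous, hence linear. If $f=h$ is linear, the bracket is the constant $h(y)$.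
\end{proof}

Part (iv) solves our problem when $X=\ell_2^n$: take $F=\mathrm{id}$ and $P=\Phi_X$. For general $X$ one would take a linear map $Q$ from $X$ onto a Euclidean space, with kernel $K$, and try to push each $f$ down along $Q$ before applying (iv). Averaging over $K$ almost does this. By (ii), $\Phi_Kf$ is constant on cosets of $K$ up to the additive function $\Phi_Kf|_K$. This error is real: for $f=\varphi\in X^*$ we get $\Phi_K\varphi=\varphi$, which does not descend unless $\varphi$ vanishes on $K$. By (iii) the error vanishes if we first pass to the even part of $f$.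

\begin{lemma}[Descent]\label{lem:descent}
Let $Q:X\to U$ be a bounded operator between Banach spaces such that
\begin{equation}\label{eq:lift}
\text{for all }u\in U\text{ and }\eta>0\text{ there is }x\in X\text{ with }Qx=u\text{ and }\|x\|\le(1+\eta)\|u\|.
\end{equation}
Then there is a linear operator $D:\mathrm{Lip}_0(X)\to\mathrm{Lip}_0(U)$ with $\|D\|\le1$ and $D(g\circ Q)=g$ for every even $g\in\mathrm{Lip}_0(U)$.
\end{lemma}

\begin{proof}
Let $K=\ker Q$ and $f^e(x)=\frac12\bigl(f(x)+f(-x)\bigr)$. The map $f\mapsto f^e$ is linear and $\mathrm{Lip}(f^e)\le\mathrm{Lip}(f)$. The map $Q$ is onto by \eqref{eq:lift}, and $\Phi_Kf^e$ is constant on its fibers by Lemma~\ref{lem:average}(iii). So there is a unique function $Df$ on $U$ with $\Phi_Kf^e=(Df)\circ Q$; it is linear in $f$ and $(Df)(0)=0$. Given $u,u'\in U$ and $\eta>0$, choose $y'$ with $Qy'=u'$, and $x$ with $Qx=u-u'$ and $\|x\|\le(1+\eta)\|u-u'\|$. Then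
\[
|(Df)(u)-(Df)(u')|=|(\Phi_Kf^e)(y'+x)-(\Phi_Kf^e)(y')|\le\mathrm{Lip}(f)(1+\eta)\|u-u'\| ,
\]
so $\mathrm{Lip}(Df)\le\mathrm{Lip}(f)$. This is the only use of the norm estimate in \eqref{eq:lift}. If $f=g\circ Q$ with $g$ even, then $f^e=f$ and $f(y+k)-f(k)=g(Qy)-g(0)=g(Qy)$ for all $k\in K$, so $Df=g$.
\end{proof}

\section{An even map that is linear on a cone}\label{sec:cone}

The price of Lemma~\ref{lem:descent} is that $D$ annihilates all linear functionals, including the functionals $h\circ Q$ that we wanted to keep. We must encode a linear functional $h$ in an \emph{even} Lipschitz function from which it can be recovered. A nonzero even function is not linear, but it can be linear on a large set $C$ as long as $C$ and $-C$ meet only at $0$; the model is $|s|$, which equals $s$ on a half-line. To recover $h$ from increments of arbitrary size, $C$ should contain arbitrarily large balls. So we add one coordinate $s$ and let $C$ be a cone around the positive $s$-axis.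

\begin{example}\label{ex:plane}
Consider the plane with coordinates $(s,w)$ and the functional $w$. The function $\operatorname{sgn}(s)\,w$ is even and equals $w$ for $s>0$, but it jumps across the line $s=0$. Fix $\delta>0$ and truncate $w$ at height $\delta|s|$ to remove the jump:
\[
G(s,w)=\tfrac12\bigl(|\delta s+w|-|\delta s-w|\bigr).
\]
This function is even and Lipschitz. Removing the absolute values gives $G=w$ for $|w|\le\delta s$, $G=-w$ for $|w|\le-\delta s$, $G=\delta s$ for $w\ge\delta|s|$ and $G=-\delta s$ for $w\le-\delta|s|$; see Figure~\ref{fig:cone}. How does one read off the functional $w$? For fixed $s$ the slice $g=G(s,\cdot)$ is bounded, so $M_w[g(w+v)-g(w)]=M(g)-M(g)=0$, and averaging the increments of a fixed slice gives nothing. But for each $w$ we have $G(n,w)-G(n,0)=w$ as soon as $n\ge|w|/\delta$. The order of the operations matters: first let the slice go to infinity, then average.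
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0,0)--(4,2)--(4,-2)--cycle;
\draw (-4,-2)--(4,2);
\draw (-4,2)--(4,-2);
\draw[->] (-4.4,0)--(4.6,0) node[right] {$s$};
\draw[->] (0,-2.3)--(0,2.4) node[above] {$w$};
\draw[dashed] (3.5,-2.3)--(3.5,2.4) node[above] {$s=n$};
\node at (2.5,0.4) {$G=w$};
\node at (-2.7,0.4) {$G=-w$};
\node at (1,1.7) {$G=\delta s$};
\node at (1.1,-1.7) {$G=-\delta s$};
\end{tikzpicture}
\caption{The even function $G(s,w)=\frac12(|\delta s+w|-|\delta s-w|)$ on the four sectors cut out by the lines $w=\pm\delta s$. On the shaded cone it equals $w$. The slice $s=n$ meets the cone in the interval $|w|\le\delta n$, which exhausts the $w$-axis as $n\to\infty$.}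
\label{fig:cone}
\end{figure}

In a Banach space $W$ truncation becomes the \emph{radial retraction}: for $r\ge0$ let $R_r(w)=w$ if $\|w\|\le r$ and $R_r(w)=rw/\|w\|$ otherwise. Thus $R_r$ is odd, $\|R_r(w)\|\le r$, and $R_0=0$.

\begin{lemma}\label{lem:radial}
We have $\|R_r(w)-R_t(w)\|\le|r-t|$ for all $r,t\ge0$ and $w\in W$. Every $R_r$ is $2$-Lipschitz, and $1$-Lipschitz if $W$ is a Hilbert space.
\end{lemma}

\begin{proof}
For $w\neq0$ we have $R_r(w)=\min(r,\|w\|)\,w/\|w\|$, and $r\mapsto\min(r,\|w\|)$ is $1$-Lipschitz. For the second assertion, $R_r(w)=rR_1(w/r)$ reduces us to $r=1$. The case $\|w\|,\|v\|\le1$ is trivial. If $\|w\|\ge\|v\|\ge1$, then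
\[
\Bigl\|\frac{w}{\|w\|}-\frac{v}{\|v\|}\Bigr\|\le\frac{\|w-v\|}{\|w\|}+\|v\|\Bigl(\frac1{\|v\|}-\frac1{\|w\|}\Bigr)=\frac{\|w-v\|+\|w\|-\|v\|}{\|w\|}\le2\|w-v\| .
\]
If $\|v\|\le1<\|w\|$, then $\bigl\|w/\|w\|-v\bigr\|\le(\|w\|-1)+\|w-v\|\le(\|w\|-\|v\|)+\|w-v\|\le2\|w-v\|$. Finally, $R_1(w)$ is a point of the closed unit ball nearest to $w$, and in a Hilbert space the nearest point map onto a closed convex set is $1$-Lipschitz.
\end{proof}

Let $\mathbb{R}\oplus_2W$ denote $\mathbb{R}\times W$ with the norm $(s^2+\|w\|^2)^{1/2}$. For $\delta\in(0,1]$ define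
\[
G:\mathbb{R}\oplus_2W\to W,\qquad G(s,w)=\operatorname{sgn}(s)\,R_{\delta|s|}(w).
\]
For $W=\mathbb{R}$ this is the function of Example~\ref{ex:plane}.

\begin{lemma}\label{lem:G}
Suppose every $R_r$ is $\rho$-Lipschitz on $W$. Then $G$ is even, $G(0,0)=0$, $G(s,w)=w$ whenever $\|w\|\le\delta s$, and $\mathrm{Lip}(G)\le(\rho^2+\delta^2)^{1/2}$.
\end{lemma}

\begin{proof}
The map $G$ is even because $\operatorname{sgn}$ and $R_r$ are both odd, and the next two assertions hold by definition. If $st\ge0$, then $\|G(s,w)-G(t,v)\|=\|R_{\delta|s|}(w)-R_{\delta|t|}(v)\|$; for $s=0$ or $t=0$ this uses $R_0=0$. By Lemma~\ref{lem:radial} this is at most $\rho\|w-v\|+\delta\bigl||s|-|t|\bigr|=\rho\|w-v\|+\delta|s-t|$. If $st<0$, then $\|G(s,w)-G(t,v)\|\le\delta|s|+\delta|t|=\delta|s-t|$. In both cases the Cauchy--Schwarz inequality gives the bound $(\rho^2+\delta^2)^{1/2}\|(s-t,w-v)\|$.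
\end{proof}

The slices of a general Lipschitz function need not converge, so we use a generalized limit. Let $\operatorname{LIM}_n$ be the limit along a free ultrafilter on $\mathbb{N}$. We need only that it is a linear functional of norm one on $\ell_\infty(\mathbb{N})$ which agrees with the ordinary limit on convergent sequences.

\begin{lemma}[Slice at infinity]\label{lem:slice}
The formula $(Sg)(w)=\operatorname{LIM}_n\bigl[g(n,w)-g(n,0)\bigr]$ defines a linear operator $S:\mathrm{Lip}_0(\mathbb{R}\oplus_2W)\to\mathrm{Lip}_0(W)$ with $\|S\|\le1$ and $S(h\circ G)=h$ for all $h\in W^*$.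
\end{lemma}

\begin{proof}
The sequence is bounded by $\mathrm{Lip}(g)\|w\|$, so $Sg$ is defined, linear in $g$, and $(Sg)(0)=0$. Also $(Sg)(w)-(Sg)(v)=\operatorname{LIM}_n[g(n,w)-g(n,v)]$ is bounded by $\mathrm{Lip}(g)\|w-v\|$. For $g=h\circ G$ and $n\ge\|w\|/\delta$ we have $g(n,w)-g(n,0)=h(w)$ by Lemma~\ref{lem:G}.
\end{proof}

\section{Dual spaces inside $\mathrm{Lip}_0(X)$}\label{sec:main}

We now compose the three operators.

\begin{proposition}\label{prop:main}
Let $X$ and $W$ be Banach spaces, let every radial retraction of $W$ be $\rho$-Lipschitz, let $\delta\in(0,1]$, and let $Q:X\to\mathbb{R}\oplus_2W$ be a bounded operator with property \eqref{eq:lift}. Define $J:W^*\to\mathrm{Lip}_0(X)$ by $Jh=h\circ G\circ Q$. Then $J$ is linear, and there is a linear operator $P:\mathrm{Lip}_0(X)\to W^*$ with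
\[
PJ=\mathrm{id}_{W^*},\qquad\|P\|\le1,\qquad\|J\|\le(\rho^2+\delta^2)^{1/2}\,\|Q\| .
\]
\end{proposition}

\begin{proof}
The bound on $\|J\|$ follows from Lemma~\ref{lem:G}. Let $P=\Phi_WSD$, that is,
\[
\mathrm{Lip}_0(X)\xrightarrow{\ D\ }\mathrm{Lip}_0(\mathbb{R}\oplus_2W)\xrightarrow{\ S\ }\mathrm{Lip}_0(W)\xrightarrow{\ \Phi_W\ }W^* ,
\]
with the operators of Lemmas~\ref{lem:descent}, \ref{lem:slice} and~\ref{lem:average}(iv), each of norm at most $1$. For $h\in W^*$ the function $h\circ G$ is even and belongs to $\mathrm{Lip}_0(\mathbb{R}\oplus_2W)$, so $DJh=h\circ G$. Then $S(h\circ G)=h$ and $\Phi_Wh=h$.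
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(d)]
The space $U=\mathbb{R}\oplus_2W$ is separable. Let $(y_j)$ be dense in its closed unit ball and define $Q:\ell_1\to U$ by $Q(a)=\sum_ja_jy_j$, so $\|Q\|\le1$. To check \eqref{eq:lift}, let $\|u\|=1$ and $\theta\in(0,1)$. Choose $j_1,j_2,\dots$ successively with $\|u-\sum_{i\le m}\theta^{i-1}y_{j_i}\|\le\theta^m$; this is possible because the previous remainder, divided by $\theta^{m-1}$, lies in the unit ball. Then $u=Qx$ for $x=\sum_i\theta^{i-1}e_{j_i}$, where $(e_j)$ is the unit vector basis, and $\|x\|\le(1-\theta)^{-1}$. Letting $\theta$ be small and using homogeneity gives \eqref{eq:lift}.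

Apply Proposition~\ref{prop:main} with $\rho=2$ and $\delta=1$. Then $\|h\|=\|PJh\|\le\|Jh\|\le\sqrt5\,\|h\|$, so $J$ is an isomorphism onto its range, and $JP$ is a projection of $\mathrm{Lip}_0(\ell_1)$ onto $J(W^*)$ of norm at most $\sqrt5$. For $W=\ell_2$ we have $W^*=\ell_2$.
\end{proof}

\section{Euclidean spaces through $\mathcal{F}(X)$}\label{sec:proofA}

Two things remain: to find $Q$ when $W=\ell_2^n$, and to pass from $\mathrm{Lip}_0(X)$ to its predual $Z=\mathcal{F}(X)$. The first follows from Dvoretzky's theorem, and this is the only place where $\dim X=\infty$ is used.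

\medskip
\noindent\textbf{Dvoretzky's theorem.} \emph{If $Y$ is an infinite-dimensional Banach space, $m\in\mathbb{N}$ and $\theta>0$, there is a linear map $V:\ell_2^m\to Y$ with $|u|\le\|Vu\|\le(1+\theta)|u|$ for all $u$.}
\medskip

We need Euclidean quotients of $X$ rather than subspaces, so we apply the theorem to $X^*$.

\begin{lemma}\label{lem:quotient}
If $\dim X=\infty$, $m\in\mathbb{N}$ and $\theta>0$, there is an operator $Q:X\to\ell_2^m$ with $\|Q\|\le1+\theta$ and property \eqref{eq:lift}.
\end{lemma}

\begin{proof}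
Take $V:\ell_2^m\to X^*$ as in Dvoretzky's theorem and define $Q$ by $\langle Qx,u\rangle=(Vu)(x)$. Then $|Qx|=\sup_{|u|\le1}(Vu)(x)\le(1+\theta)\|x\|$. If $u$ is orthogonal to the range of $Q$, then $Vu=0$ and $u=0$; so $Q$ is onto, and $C=Q(\{\|x\|<1\})$ is an open convex set. Suppose $|u_0|<1$ and $u_0\notin C$. By the separation theorem there is $u\neq0$ with $\langle c,u\rangle\le\langle u_0,u\rangle$ for all $c\in C$. Then
\[
|u|\le\|Vu\|=\sup_{\|x\|<1}\langle Qx,u\rangle\le\langle u_0,u\rangle<|u| ,
\]
which is absurd. So $C$ contains the open unit ball. Given $u\neq0$ and $\eta>0$, write $u/((1+\eta)|u|)=Qx'$ with $\|x'\|<1$ and take $x=(1+\eta)|u|\,x'$; for $u=0$ take $x=0$.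
\end{proof}

For the second task, $J$ is already an adjoint by Lemma~\ref{lem:linearize}. The operator $P$ is not.

\begin{remark}
If $W\neq\{0\}$, the operator $P$ of Proposition~\ref{prop:main} is not weak*-to-weak* continuous, because it only sees the behavior of $f$ at infinity. Suppose $f$ vanishes outside the ball of radius $r$. If $Qy=(n,w)$, $Qy'=(n,0)$ and $n>r\|Q\|$, then $\|y+k\|,\|y'+k\|>r$ for all $k\in\ker Q$, so $(Df)(n,w)-(Df)(n,0)=M_k[f^e(y+k)-f^e(y'+k)]=0$. Hence $Pf=0$. On the other hand, let $\mathrm{Lip}(f)\le1$ and $\tau_r(x)=\max(r-\|x\|,0)$. The functions $f_r=\max(-\tau_r,\min(f,\tau_r))$ are $1$-Lipschitz, vanish at $0$ and outside a ball, and converge to $f$ pointwise, hence weak*. A weak* continuous $P$ would therefore be $0$, contradicting $PJ=\mathrm{id}$.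
\end{remark}

So $P^*$ maps $\ell_2^n$ into $Z^{**}$ and not into $Z$. Since only finitely many dimensions are involved, the following result of Lindenstrauss--Rosenthal and Johnson--Rosenthal--Zippin repairs this at almost no cost.

\medskip
\noindent\textbf{Principle of local reflexivity.} \emph{Let $Z$ be a Banach space, $E\subset Z^{**}$ and $E'\subset Z^*$ finite-dimensional subspaces, and $\theta>0$. There is a linear map $T:E\to Z$ with $\|T\|\le1+\theta$ and $\langle\varphi,Te\rangle=\langle e,\varphi\rangle$ for all $e\in E$, $\varphi\in E'$.}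
\medskip

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Choose $\theta>0$ and $\delta\in(0,1]$ with $(1+\delta^2)^{1/2}(1+\theta)^2\le1+\varepsilon$. Let $W=\ell_2^n$, identified with its dual, so that $\mathbb{R}\oplus_2W=\ell_2^{n+1}$ and we may take $\rho=1$ by Lemma~\ref{lem:radial}. Let $Q:X\to\ell_2^{n+1}$ be given by Lemma~\ref{lem:quotient}. Proposition~\ref{prop:main} and Lemma~\ref{lem:dual} give $J:\ell_2^n\to Z^*$ and $P:Z^*\to\ell_2^n$ with $PJ=\mathrm{id}$, $\|P\|\le1$ and $\|J\|\le(1+\delta^2)^{1/2}(1+\theta)$.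

Let $B=\widehat{G\circ Q}:Z\to\ell_2^n$, so $B\delta_x=G(Qx)$. By Lemma~\ref{lem:linearize}, $B^*=J$, and therefore $\|B\|=\|J\|$. Apply local reflexivity to $E=P^*(\ell_2^n)\subset Z^{**}$ and $E'=J(\ell_2^n)\subset Z^*$, and put $A=TP^*:\ell_2^n\to Z$. Then $\|A\|\le1+\theta$, and for $\xi,h\in\ell_2^n$,
\[
\langle BA\xi,h\rangle=\langle Jh,TP^*\xi\rangle=\langle P^*\xi,Jh\rangle=\langle\xi,PJh\rangle=\langle\xi,h\rangle .
\]
So $BA=\mathrm{id}$ and $\|A\|\,\|B\|\le(1+\theta)^2(1+\delta^2)^{1/2}\le1+\varepsilon$. Lemma~\ref{lem:HS}(ii), with $C=2$, shows that $Z$ is not a Hilbert--Schmidt space.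
\end{proof}

For the last step any bound independent of $n$ would do. The value $\rho=1$ and the freedom to take a narrow cone, with $\delta$ small, are what bring the constant down to $1+\varepsilon$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
The bound $\kappa_n\le\sqrt n$ for every Banach space, with equality for an infinite-dimensional Hilbert space, was noted in the introduction. With $A$ and $B$ from Theorem~\ref{thm:A}, the operators $A/\|A\|$ and $B/\|B\|$ have norm one, and their product $\mathrm{id}/(\|A\|\,\|B\|)$ has Hilbert--Schmidt norm at least $\sqrt n/(1+\varepsilon)$. Let $\varepsilon\to0$.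
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(c)]
A bounded operator $a:Y\to Y'$ between Banach spaces induces, by Lemma~\ref{lem:linearize} applied to the Lipschitz map $y\mapsto\delta_{ay}$, a bounded operator $\widetilde a:\mathcal{F}(Y)\to\mathcal{F}(Y')$ with $\widetilde a\delta_y=\delta_{ay}$. If $b:Y'\to Y$ is bounded and $ba=\mathrm{id}_Y$, then $\widetilde b\,\widetilde a$ fixes every $\delta_y$, so it is the identity of $\mathcal{F}(Y)$. Such $a$ and $b$ exist whenever $\dim Y\le\dim Y'<\infty$. By Lemma~\ref{lem:HS}(i), if $\mathcal{F}(Y')$ is a Hilbert--Schmidt space then so is $\mathcal{F}(Y)$. Thus for finite-dimensional $X$ the property depends only on $\dim X$, and the dimensions for which it holds form an initial segment of $\{0,1,2,\dots\}$, which contains $1$ by part (b). Let $N$ be its supremum. Infinite-dimensional $X$ are excluded by Theorem~\ref{thm:A}.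
\end{proof}

\begin{thebibliography}{1}

\bibitem{Cushing}
Jim M. Cushing, doi:10.1007/978-81-322-3640-5,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-81-322-3640-5.pdf}.

\end{thebibliography}
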